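\title{A reflexive space with a single spreading model that is neither $\ell_p$ nor $c_0$}

\begin{abstract}
Suppose that all spreading models generated by normalized weakly null sequences in a reflexive Banach space are equivalent to one another. Must they be equivalent to the unit vector basis of some $\ell_p$, $1\le p<\infty$, or of $c_0$? We show that the answer is no. There is a reflexive space with a $1$-unconditional basis in which every such spreading model is equivalent to the unit vector basis of the Orlicz sequence space given by $M(t)=t^2(1-\frac12\log t)$. We also show what remains true: the common spreading model dominates all the others with one constant, it has an exponent $p\in[1,\infty]$, it dominates the basis of $\ell_p$, and it is equivalent to the basis of $\ell_1$ when $p=1$. Counterexamples exist for every exponent $p\in(1,\infty]$.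
\end{abstract}

\section{The question and the results}\label{sec:intro}

A spreading model describes how the norm of a Banach space acts on finitely many terms of a sequence when these terms are taken far out and far apart. Let $X$ be an infinite-dimensional Banach space. Scalars are real (the complex case differs only in the constants) and subspaces are closed. Let $c_{00}$ be the space of finitely supported scalar sequences and $(e_i)$ its unit vector basis. Every normalized sequence in $X$ has a subsequence $(y_n)$ such that, for every $k$ and every $a=(a_1,\dots,a_k,0,0,\dots)$, the iterated limit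
\begin{equation}\label{eq:iterated}
N(a)=\lim_{n_1\to\infty}\lim_{n_2\to\infty}\cdots\lim_{n_k\to\infty}\Big\|\sum_{i=1}^k a_iy_{n_i}\Big\|
\end{equation}
exists. The function $N$ is a seminorm on $c_{00}$, and it is a norm when $(y_n)$ is weakly null. In that case the sequence $(e_i)$ with the norm $N$ is the \emph{spreading model generated by} $(y_n)$. We identify it with the norm $N$, and by a \emph{spreading model of $X$} we always mean one generated by a normalized weakly null sequence in $X$.

Two norms $N,N'$ on $c_{00}$ are \emph{$C$-equivalent} ($C\ge1$) if $C^{-1}N\le N'\le CN$, and \emph{equivalent} if they are $C$-equivalent for some $C$; the norm $N$ \emph{dominates} $N'$ if $N'\le CN$ for some $C$. The unit vector basis of $\ell_p$ is the norm $\|\cdot\|_p$ on $c_{00}$, and that of $c_0$ is $\|\cdot\|_\infty$. For $p=\infty$, ``$\ell_p$'' means $c_0$ and $1/p=0$. Let $SP_w(X)$ be the set of spreading models of $X$, equivalent ones being identified. It is \emph{stabilized with respect to cardinality} if $\operatorname{card}SP_w(Y)=\operatorname{card}SP_w(X)$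 for every infinite-dimensional subspace $Y$ of $X$.

The simplest example is $X=\ell_r$ with $1<r<\infty$. A normalized weakly null sequence in $\ell_r$ has a subsequence that differs by a norm-null sequence from disjointly supported unit vectors $(x_n)$, and $\|\sum a_ix_{n_i}\|_r=\|a\|_r$. So $\|\cdot\|_r$ is the only spreading model of $\ell_r$ and of its subspaces.

There is a reason to expect $\ell_p$ or $c_0$ whenever there is only one spreading model $N$. Fix $a=(a_1,\dots,a_m)\ne0$ and, for $b\in c_{00}$, let
\[
b\otimes a=(b_1a_1,\dots,b_1a_m,\ b_2a_1,\dots,b_2a_m,\ \dots).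
\]
Blocking a generating sequence in groups of $m$ with the coefficients $a$ produces the spreading model $b\mapsto N(b\otimes a)/N(a)$ (Section~\ref{sec:positive}). Hence $N(b\otimes a)$ is comparable to $N(a)N(b)$, with constants that depend on $a$. If they do not depend on $a$, then $\lambda(n)=N(e_1+\dots+e_n)$ is multiplicative up to a constant, hence comparable to a power $n^{1/p}$, and one is led to $\ell_p$. This matches a known result: \emph{if, for some $C\ge1$, all spreading models of a reflexive space $X$ are $C$-equivalent to each other, then they are equivalent to the unit vector basis of $\ell_p$ for some $1\le p<\infty$, or of $c_0$.} The following question, posed in \cite{notes}, asks whether the common constant can be dispensed with.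

\medskip
\noindent\textbf{Question.} \emph{Let $X$ be an infinite-dimensional reflexive Banach space such that $SP_w(X)$ is stabilized with respect to cardinality and $\operatorname{card}SP_w(X)=1$. Must the spreading models of $X$ be equivalent to the unit vector basis of $\ell_p$ for some $1\le p<\infty$, or of $c_0$?}
\medskip

One may hope that a Baire category argument supplies the common constant. It does supply one half of it, the upper estimate (Theorem~\ref{thm:B}(1)). The other half can fail, and the answer to the Question is no. The counterexamples have Orlicz norms as spreading models.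

\begin{definition}\label{def:class}
Let $1<p\le\infty$. The class $\mathcal M_p$ consists of the continuous convex functions $M:[0,1]\to[0,1]$ with $M(0)=0$, $M(1)=1$ and $M>0$ on $(0,1]$ such that
\begin{enumerate}
\item[(M1)] $M(st)\le M(s)M(t)$ for $s,t\in[0,1]$;
\item[(M2)] if $p<\infty$, then $M(t)=t^pL(t)$, where $L$ is nonincreasing and unbounded on $(0,1]$ and $\lim_{v\to0}L(sv)/L(v)=1$ for each $s\in(0,1]$; if $p=\infty$, then $\lim_{v\to0}M(v/2)/M(v)=0$.
\end{enumerate}
For $M\in\mathcal M_p$ and $a\in c_{00}$ put
\[
\|a\|_M=\inf\Big\{\rho>0:\ |a_i|\le\rho\ \text{for all } i,\ \ \sum_iM(|a_i|/\rho)\le1\Big\}.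
\]
\end{definition}

Every class $\mathcal M_p$ is nonempty, and $M(t)=t^2(1-\frac12\log t)$ belongs to $\mathcal M_2$ (Example~\ref{ex:class}).

\begin{theorem}\label{thm:A}
Let $1<p\le\infty$ and $M\in\mathcal M_p$. There is a reflexive space $X$ with a $1$-unconditional basis such that every spreading model generated by a normalized weakly null sequence in $X$ is equivalent to $\|\cdot\|_M$. Hence $\operatorname{card}SP_w(Y)=1$ for every infinite-dimensional subspace $Y\subseteq X$, including $X$. The norm $\|\cdot\|_M$ is not equivalent to the unit vector basis of $c_0$ or of $\ell_r$ for any $1\le r<\infty$.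
\end{theorem}

\begin{theorem}\label{thm:B}
Let $X$ be an infinite-dimensional reflexive space with $\operatorname{card}SP_w(X)=1$, let $N$ be one of its spreading models, and let $\lambda(n)=N(e_1+\dots+e_n)$.
\begin{enumerate}
\item[(1)] There is $C\ge1$ such that $N'(a)\le CN(a)$ for every spreading model $N'$ of $X$ and every $a\in c_{00}$.
\item[(2)] The limit $\frac1p:=\lim_n\frac{\log\lambda(n)}{\log n}\in[0,1]$ exists, $\lambda(n)\ge C^{-1}n^{1/p}$ for all $n$, and $\|a\|_p\le2CN(a)$ for all $a\in c_{00}$.
\item[(3)] If $p=1$, then $N$ is equivalent to the unit vector basis of $\ell_1$. For every $p\in(1,\infty]$ there is such a space $X$ with exponent $p$ whose spreading model is not equivalent to the unit vector basis of $c_0$ or of $\ell_r$ for any $1\le r<\infty$.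
\end{enumerate}
\end{theorem}

We prove the positive part of Theorem~\ref{thm:B} first (Section~\ref{sec:positive}), because it shows what a counterexample must look like. Section~\ref{sec:model} works out the idea of the construction by hand for $M(t)=t^2(1-\frac12\log t)$, and Sections~\ref{sec:flat}--\ref{sec:end} carry it out.

\section{Standard facts}\label{sec:facts}

For $f\in c_{00}$ and $A\subset\mathbb N$, $f|_A$ is the vector that agrees with $f$ on $A$ and vanishes elsewhere, and $\mathbf 1_A$ is the indicator of a finite set $A$. We write $f<g$ if $\max\operatorname{supp}f<\min\operatorname{supp}g$, and likewise for finite sets. A \emph{block sequence} is a sequence $x_1<x_2<\cdots$ of nonzero vectors of $c_{00}$; note that $\min\operatorname{supp}x_j\ge j$. Elements of $c_{00}$ also act as functionals, by $f(x)=\sum_if_ix_i$.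

\subsection*{Joint limits}
Two properties of the iterated limit \eqref{eq:iterated} are immediate. It does not change when $(y_n)$ is replaced by a subsequence. And if $\|\sum_{i\le k}a_iy_{n_i}\|$ lies in a closed interval $I$ whenever $n_0\le n_1<\dots<n_k$, then $N(a)\in I$, because each of the $k$ successive limits stays in $I$; we call this the \emph{interval principle}.

Iterated limits are awkward under perturbations and diagonal arguments, so we also use a more robust notion. A bounded sequence $(u_n)$ has \emph{joint limit} $N$ if for all $a=(a_1,\dots,a_k)$ and $\varepsilon>0$ there is $n_0$ with $\big|\,\|\sum_{i\le k}a_iu_{n_i}\|-N(a)\big|\le\varepsilon$ whenever $n_0\le n_1<\dots<n_k$. A joint limit is unchanged by passing to a subsequence, by altering finitely many terms, and by adding a norm-null sequence. By the theorem of Brunel and Sucheston (see \cite{BL}), every normalized weakly null sequence has a subsequence with a joint limit.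

\begin{lemma}\label{lem:joint}
\begin{enumerate}
\item[(a)] Every weakly null sequence has a subsequence with a joint limit.
\item[(b)] Every spreading model of $X$ is the joint limit of a normalized weakly null sequence in $X$.
\item[(c)] Let $(u_n)$ be weakly null in $X$ with joint limit $N'$, and let $\rho=N'(e_1)$. If $\rho=0$ then $N'=0$; if $\rho>0$ then $N'/\rho$ is a spreading model of $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $(u_n)$ be weakly null with $\|u_n\|\to\rho$. If $\rho=0$, the joint limit is $0$. If $\rho>0$, then $\hat u_n=u_n/\|u_n\|$ is defined for large $n$, it is weakly null, and $\|u_n-\rho\hat u_n\|=\big|\|u_n\|-\rho\big|\to0$; so along any subsequence $(u_n)$ has joint limit $N'$ if and only if $(\hat u_n)$ has joint limit $N'/\rho$. This gives (a). If a sequence has both iterated limits and a joint limit, the two agree by the interval principle. A sequence generating $N$ has a subsequence with a joint limit, which still generates $N$; this is (b). In (c), a subsequence of $(\hat u_n)$ generates a spreading model and still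 has joint limit $N'/\rho$.
\end{proof}

A spreading model $N$ has two further properties (see \cite{BL}). It is \emph{spreading}: $N(\sum a_ie_i)=N(\sum a_ie_{k_i})$ for $k_1<k_2<\cdots$, because zero coefficients play no role in \eqref{eq:iterated}. And it is \emph{suppression unconditional}: $N(a|_A)\le N(a)$ for all $A$. This is where weak nullity enters. It suffices to delete one coordinate $i_0$ of $a=(a_1,\dots,a_k)$, obtaining $a'$. Let $(y_n)$ be weakly null with joint limit $N$, and let $n_0$ work for $a$, $a'$ and $\varepsilon$. By Mazur's theorem, $0$ lies in the closed convex hull of $\{y_n:n\ge n_0+k\}$, so some convex combination $w=\sum_{n\in F}\theta_ny_n$ of these vectors has $\|w\|\le\varepsilon$. Fix increasing indices $n_i\ge n_0$, below $\min F$ for $i<i_0$ and above $\max F$ for $i>i_0$. Averaging over $n_{i_0}\in F$ gives $\|\sum_{i\ne i_0}a_iy_{n_i}+a_{i_0}w\|\le N(a)+\varepsilon$, so $N(a')\le N(a)+(2+|a_{i_0}|)\varepsilon$.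

Consequently $\|a\|_\infty\le N(a)\le\|a\|_1$, the function $n\mapsto N(e_1+\dots+e_n)$ is nondecreasing, and, splitting $a$ into its positive and negative coordinates, $N(|a|)\le2N(a)$.

\subsection*{Bases}
Let $X$ be the completion of $c_{00}$ under a norm for which $(e_i)$ is \emph{$1$-unconditional}, that is, $\|\sum\epsilon_ix_ie_i\|=\|x\|$ for all signs $\epsilon_i=\pm1$. By convexity, $|x_i|\le|y_i|$ for all $i$ implies $\|x\|\le\|y\|$, and $(e_i)$ is a basis of $X$. The basis is \emph{shrinking} if for every $\phi\in X^*$ the norm of $\phi$ on the span of $(e_i)_{i>n}$ tends to $0$, and \emph{boundedly complete} if $\sum a_ie_i$ converges whenever its partial sums are bounded. By James' theorem, $X$ is reflexive if and only if its basis has both properties. Finally (\emph{gliding hump}), a normalized weakly null sequence $(y_n)$ in $X$ has a subsequence $(y_{n_j})$ with $\|y_{n_j}-x_j\|\to0$ for some normalized block sequence $(x_j)$, because $\|y_n|_{\{1,\dots,m\}}\|\to0$ for each $m$.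

\section{What a single spreading model forces}\label{sec:positive}

Let $X$, $N$, $\lambda$ be as in Theorem~\ref{thm:B}. We prove (1), (2) and the first sentence of (3).

\subsection*{The uniform upper estimate}
The hypothesis gives a constant for each sequence separately. To apply uniform boundedness we need a Banach space that parametrizes sequences, and $\ell_1$-sums of countably many bad sequences provide one.

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Suppose (1) fails. By Lemma~\ref{lem:joint}(b), for each $n$ there are a normalized weakly null sequence $(x^n_j)_j$, whose joint limit $N^n$ is a spreading model, and a vector $a^n\in c_{00}$ with $N^n(a^n)>nN(a^n)$; in particular $a^n\ne0$. For $t\in\ell_1$ put $y^t_j=\sum_nt_nx^n_j$. The sequence $(y^t_j)_j$ is weakly null, since for $\phi\in X^*$ and every $n_0$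
\[
|\phi(y^t_j)|\le\sum_{n\le n_0}|t_n|\,|\phi(x^n_j)|+\|\phi\|\sum_{n>n_0}|t_n| .
\]
Let $t^1,t^2,\dots$ be dense in $\ell_1$. By Lemma~\ref{lem:joint}(a) there are infinite sets $\Lambda_1\supset\Lambda_2\supset\cdots$ such that $(y^{t^q}_j)_{j\in\Lambda_q}$ has a joint limit. Let $\Lambda$ be an infinite set contained in each $\Lambda_q$ up to finitely many elements; along $\Lambda$ all these joint limits exist. Since
\[
\Big|\,\Big\|\sum_ia_iy^t_{j_i}\Big\|-\Big\|\sum_ia_iy^{t'}_{j_i}\Big\|\,\Big|\le\|t-t'\|_1\|a\|_1,
\]
the sequence $(y^t_j)_{j\in\Lambda}$ has a joint limit $N_t$ for every $t\in\ell_1$. As $y^t_j$ is linear in $t$, the map $t\mapsto N_t(a)$ is a seminorm on $\ell_1$, and it is continuous because $N_t(a)\le\|t\|_1\|a\|_1$.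

By Lemma~\ref{lem:joint}(c), each $N_t$ is either $0$ or a multiple of a spreading model of $X$, which is equivalent to $N$. So $\sigma(t)=\sup_{a\ne0}N_t(a)/N(a)$ is finite for every $t$. The sets $\{\sigma\le m\}$ are closed and cover $\ell_1$; by Baire's theorem one of them contains a closed ball of some center $t_0$ and radius $r>0$, and then $\sigma(t)\le\sigma(t_0+t)+\sigma(t_0)\le2m$ for $\|t\|_1\le r$. Thus $N_t(a)\le K\|t\|_1N(a)$ for all $t$ and $a$, with $K=2m/r$. If $t$ is the $n$-th unit vector, then $N_t=N^n$, so $nN(a^n)<KN(a^n)$ for all $n$, which is absurd.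
\end{proof}

The argument used only that $N$ dominates each spreading model. It cannot be turned around: an upper bound $N_t\le KN$ passes to sums and differences of parameters $t$, while a lower bound does not.

\subsection*{Submultiplicativity and the exponent}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $(y_n)$ be normalized and weakly null with joint limit $N$, and let $a=(a_1,\dots,a_m)\ne0$. The sequence $z_j=\sum_{i\le m}a_iy_{jm+i}$ is weakly null. For $j_1<\dots<j_k$ the indices $j_rm+i$ increase in the lexicographic order of $(r,i)$, so $(z_j)$ has joint limit $b\mapsto N(b\otimes a)$, whose value at $e_1$ is $N(a)>0$. By Lemma~\ref{lem:joint}(c), $b\mapsto N(b\otimes a)/N(a)$ is a spreading model of $X$, and (1) gives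
\begin{equation}\label{eq:submult}
N(b\otimes a)\le C\,N(a)N(b)\qquad(a,b\in c_{00}).
\end{equation}

Let $\mu=C\lambda$. By \eqref{eq:submult}, $\mu(mn)\le\mu(m)\mu(n)$; also $\mu$ is nondecreasing and $1\le\mu(n)\le Cn$. Fix $n_0\ge2$. If $n_0^u\le n<n_0^{u+1}$ with $u\ge1$, then $\mu(n)\le\mu(n_0)^{u+1}$, so
\[
\frac{\log\mu(n)}{\log n}\le\frac{u+1}{u}\cdot\frac{\log\mu(n_0)}{\log n_0}.
\]
Hence the upper limit of $\log\mu(n)/\log n$ is at most $\inf_{n\ge2}\log\mu(n)/\log n$, so the limit exists and equals this infimum. Call it $1/p$. It lies in $[0,1]$, it is also the limit of $\log\lambda(n)/\log n$, and $C\lambda(n)\ge n^{1/p}$ for all $n$ (trivially for $n=1$).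

For $p=\infty$ the domination is $\|a\|_\infty\le N(a)$. Let $p<\infty$. We know $N$ from below only on constant vectors, so we pass to tensor powers, which are constant on large sets. Let $a=(a_1,\dots,a_m)$ with all $a_i>0$, and put $a^{\otimes1}=a$, $a^{\otimes(n+1)}=a\otimes a^{\otimes n}$. By \eqref{eq:submult}, $N(a^{\otimes n})\le C^{n-1}N(a)^n$. The nonzero coordinates of $a^{\otimes n}$ are indexed by the words $w\in\{1,\dots,m\}^n$, with value $a_{w_1}\cdots a_{w_n}$. For $\nu=(\nu_1,\dots,\nu_m)$ with nonnegative integer entries of sum $n$, there are $\binom n\nu=n!/(\nu_1!\cdots\nu_m!)$ words in which each letter $i$ occurs $\nu_i$ times, and on them the value is $a^\nu=\prod_ia_i^{\nu_i}$. Suppressing the other coordinates and using the spreading property,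
\[
N(a^{\otimes n})\ge a^\nu\lambda\big(\tbinom n\nu\big)\ge C^{-1}\Big(\tbinom n\nu(a^\nu)^p\Big)^{1/p}.
\]
The multinomial expansion $\sum_\nu\binom n\nu(a^\nu)^p=\|a\|_p^{pn}$ has at most $(n+1)^m$ terms. Choosing the largest one gives
\[
C^{n-1}N(a)^n\ge C^{-1}(n+1)^{-m/p}\|a\|_p^n,
\]
and $n$-th roots give $\|a\|_p\le CN(a)$ as $n\to\infty$. For general $a$, drop the zero coordinates of $|a|$ by the spreading property: $\|a\|_p\le CN(|a|)\le2CN(a)$.
\end{proof}

If $p=1$, then $(2C)^{-1}\|a\|_1\le N(a)\le\|a\|_1$, which is the first sentence of Theorem~\ref{thm:B}(3). Reflexivity of $X$ was not used in this section.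

\begin{remark}\label{rem:twosided}
The same computation shows what a uniform lower estimate adds. If all spreading models of $X$ are $C$-equivalent to each other, then also $N(b\otimes a)\ge C^{-1}N(a)N(b)$. So $\lambda(n^u)\ge C^{1-u}\lambda(n)^u$; taking logarithms, dividing by $u\log n$ and letting $u\to\infty$ gives $\lambda(n)\le Cn^{1/p}$. For $a$ with $m$ positive coordinates, the triangle inequality gives
\[
C^{1-n}N(a)^n\le N(a^{\otimes n})\le\sum_\nu a^\nu\lambda\big(\tbinom n\nu\big)\le C(n+1)^m\|a\|_p^n,
\]
so $N(a)\le C\|a\|_p$, and $N(a)\le2C\|a\|_p$ for general $a$. With (2) this is the known result quoted in Section~\ref{sec:intro}.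
\end{remark}

A counterexample therefore needs a norm $N$ that satisfies \eqref{eq:submult} and lies above $\|\cdot\|_p$ with $\lambda(n)=n^{1/p+o(1)}$, and a space in which the lower estimates hold for each sequence but not uniformly. Orlicz norms of class $\mathcal M_p$ supply the norm.

\section{Orlicz norms}\label{sec:orlicz}

\begin{example}\label{ex:class}
Let $1<p<\infty$, $\alpha>0$, $\kappa>0$, and $M(t)=t^p\ell(t)^\alpha$ with $\ell(t)=1-\kappa\log t\ge1$ and $M(0)=0$. Condition (M1) follows from $1+u+w\le(1+u)(1+w)$ for $u=-\kappa\log s$, $w=-\kappa\log t$. The function $L=\ell^\alpha$ is decreasing and unbounded, and $\ell(sv)/\ell(v)=1-\kappa(\log s)/\ell(v)\to1$ as $v\to0$. Differentiating twice,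
\[
M''(t)=t^{p-2}\ell^{\alpha-2}\big[p(p-1)\ell^2-\alpha\kappa(2p-1)\ell+\alpha(\alpha-1)\kappa^2\big].
\]
As $\ell\ge1$, the bracket is at least $\ell^2\,[p(p-1)-\alpha\kappa(2p-1)-\alpha|\alpha-1|\kappa^2]$, which is positive for small $\kappa$. For $p=2$, $\alpha=1$, $\kappa=\frac12$ the bracket is $2\ell^2-\frac32\ell>0$. Convexity with $M(0)=0$, $M(1)=1$ gives $M\le1$. For $p=\infty$ take $M(t)=e^{2(1-1/t)}$, $M(0)=0$. Then (M1) is the inequality $(\frac1s-1)(\frac1t-1)\ge0$, $M''(t)=4t^{-4}(1-t)M(t)\ge0$, and $M(v/2)/M(v)=e^{-2/v}\to0$.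
\end{example}

Fix $1<p\le\infty$ and $M\in\mathcal M_p$. Convexity and $M(0)=0$ give $M(\theta t)\le\theta M(t)$ for $\theta\in[0,1]$, so $M$ is a strictly increasing bijection of $[0,1]$. If $p<\infty$, then $L\ge L(1)=1$. The set of $a\in c_{00}$ with all $|a_i|\le1$ and $\sum M(|a_i|)\le1$ is convex and symmetric, $\|\cdot\|_M$ is its Minkowski functional, and by continuity of $M$ it is exactly the unit ball. Define the dual norm and the fundamental function by
\[
\|b\|_*=\sup\{|b(a)|:\|a\|_M\le1\},\qquad \varphi(n)=\|e_1+\dots+e_n\|_M .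
\]
The following facts are used throughout.
\begin{enumerate}
\item[(O1)] Both norms are invariant under permutations of the coordinates and are monotone: they do not increase when the moduli of the coordinates decrease. Also $\|e_i\|_M=\|e_i\|_*=1$, so both norms are at least $\|\cdot\|_\infty$.
\item[(O2)] For $b\in c_{00}$ and $F\subset\mathbb N$ there is $v$ supported in $F$ with $\|v\|_M\le1$ and $b(v)=\|b|_F\|_*$. For $a\in c_{00}$ there is $c$ supported in $\operatorname{supp}a$ with $\|c\|_*\le1$, $c_ia_i\ge0$ for all $i$, and $c(a)=\|a\|_M$.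
\item[(O3)] $M(1/\varphi(n))=1/n$; hence $\varphi$ increases to infinity.
\item[(O4)] $\|\mathbf 1_A\|_*=n/\varphi(n)$ if $|A|=n\ge1$.
\end{enumerate}
Monotonicity of $\|\cdot\|_*$ holds because, if $|b_i|\le|b'_i|$, then $b(a)=b'(a')$ for some $a'$ with $|a'_i|\le|a_i|$. By monotonicity, (O2) is a finite-dimensional statement: compactness gives $v$, the Hahn--Banach theorem gives $c$, and the signs of $c$ can be aligned with those of $a$. For (O4), testing on $\mathbf 1_A/\varphi(n)$ gives the lower bound; conversely, if $\|a\|_M\le1$ and $a$ is supported in $A$, the average of the cyclic permutations of $a$ on $A$ is $\bar a\mathbf 1_A$ with $\bar a=\frac1n\sum a_i$, so $|\bar a|\varphi(n)\le1$.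

\begin{lemma}\label{lem:growth}
As $n\to\infty$, $\varphi(n)/n^{1/p}\to\infty$, $\log\varphi(n)/\log n\to1/p$ and $\varphi(n)/n\to0$. The norm $\|\cdot\|_M$ is not equivalent to $\|\cdot\|_r$ for any $1\le r\le\infty$.
\end{lemma}

\begin{proof}
Let $p<\infty$. By (O3), $\varphi(n)^p=nL(1/\varphi(n))$, and $L(t)\to\infty$ as $t\to0$ since $L$ is monotone and unbounded. This gives the first limit. Given $0<\varepsilon<p$, choose $v_0$ with $L(v/2)\le2^\varepsilon L(v)$ for $v\le v_0$. If $2^{-j-1}v_0<t\le2^{-j}v_0$, then $L(t)\le L(2^{-j-1}v_0)\le2^{(j+1)\varepsilon}L(v_0)\le(2v_0/t)^\varepsilon L(v_0)$. So $\varphi(n)^{p-\varepsilon}=O(n)$ for every such $\varepsilon$, which with $\varphi(n)\ge n^{1/p}$ gives the second limit.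

Let $p=\infty$. The first limit is (O3). Given $q>0$, choose $v_0$ with $M(v/2)\le2^{-q}M(v)$ for $v\le v_0$. If $2^{-j-1}v_0<t\le2^{-j}v_0$, then $M(t)\le2^{-jq}\le(2t/v_0)^q$. With $t=1/\varphi(n)$ this gives $\varphi(n)=O(n^{1/q})$ for every $q$, and $\varphi\ge1$.

In both cases $\varphi(n)/n\to0$ because $1/p<1$. If $\|\cdot\|_M$ were equivalent to $\|\cdot\|_r$, then $\varphi(n)/n^{1/r}$ would be bounded above and below; the second limit would force $r=p$, contradicting the first.
\end{proof}

Unboundedness of $L$ is needed only for the non-equivalence: if $1\le L\le K$, then $\|\cdot\|_M$ is equivalent to $\|\cdot\|_p$. The next lemma is the only place where (M1) is used directly. Applied to translates of $a/\|a\|_M$, part (a) gives \eqref{eq:submult} for $\|\cdot\|_M$ with $C=1$; in particular $\varphi(mn)\le\varphi(m)\varphi(n)$.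

\begin{lemma}\label{lem:blocks}
\begin{enumerate}
\item[(a)] If $v_1,\dots,v_k\in c_{00}$ have disjoint supports and $\|v_j\|_M\le1$, then $\|\sum a_jv_j\|_M\le\|a\|_M$.
\item[(b)] If $b\in c_{00}$ and $F_1,\dots,F_k$ are disjoint, then $\sum_j|a_j|\,\|b|_{F_j}\|_*\le\|a\|_M\|b\|_*$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\|a\|_M=1$. By (M1), $\sum_{j,i}M(|a_jv_j(i)|)\le\sum_jM(|a_j|)\sum_iM(|v_j(i)|)\le1$. (b) Take $v_j$ supported in $F_j$ as in (O2). The sum equals $b(\sum|a_j|v_j)$, which is at most $\|b\|_*\|a\|_M$ by (a).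
\end{proof}

\section{The idea for $M(t)=t^2(1-\frac12\log t)$}\label{sec:model}

In this section $M(t)=t^2L(t)$ with $L(t)=1-\frac12\log t$. Here $\varphi(n)^2=n(1+\frac12\log\varphi(n))$, so $\varphi(n)^2\sim\frac14n\log n$ by Lemma~\ref{lem:growth}. For a finite set $I$ put
\[
u_I=\frac{1}{\varphi(|I|)}\mathbf 1_I,\qquad u_I^*=\frac{\varphi(|I|)}{|I|}\mathbf 1_I ,
\]
so that $\|u_I\|_M=\|u_I^*\|_*=u_I^*(u_I)=1$ by (O4).

\subsection*{The Orlicz space itself fails}
In the completion of $(c_{00},\|\cdot\|_M)$ every normalized block sequence $(x_j)$ is weakly null: if $|\phi(x_j)|\ge\varepsilon$ for $k$ indices $j$, then $k\varepsilon\le\|\phi\|\varphi(k)$ by Lemma~\ref{lem:blocks}(a). The unit vectors generate $\|\cdot\|_M$. Now let $I_1<I_2<\cdots$ with $|I_j|\to\infty$, and $t_j=1/\varphi(|I_j|)\to0$. For $\rho>0$, the sum that defines the norm of $\sum_ia_iu_{I_{j_i}}$ is, by (O3),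
\[
\sum_i|I_{j_i}|\,M\big(|a_i|t_{j_i}/\rho\big)=\sum_i\frac{M(|a_i|t_{j_i}/\rho)}{M(t_{j_i})}\longrightarrow\sum_i\frac{a_i^2}{\rho^2}\qquad(j_1\to\infty),
\]
because $L(sv)/L(v)\to1$ as $v\to0$ for every $s>0$. The limit is below $1$ for $\rho>\|a\|_2$ and above $1$ for $\rho<\|a\|_2$, so the joint limit of $(u_{I_j})$ is $\|\cdot\|_2$. Flat vectors add up like $\ell_2$, which is too little. We must enlarge the norm.

\subsection*{The naive repair fails}
Suppose we add to the norming set all functionals $\frac12\sum_lc_lg_l$ with $g_1<g_2<\cdots$, $\|g_l\|_*\le1$, $\|c\|_*\le1$. With $g_j=u^*_{I_j}$ this gives $\sum a_ju_{I_j}$ a norm of at least $\frac12\|a\|_M$, as desired. But split any set $A$ of $q^2$ integers into successive sets $J_1<\dots<J_q$ of size $q$, and take $g_l=u^*_{J_l}$, $c=u^*_{\{1,\dots,q\}}$. Then $g_l(\mathbf 1_A)=\varphi(q)$, the functional takes the value $\frac12\varphi(q)^2$ at $\mathbf 1_A$, and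
\[
\frac{\frac12\varphi(q)^2}{\varphi(q^2)}\sim\frac{\frac18\,q\log q}{q\sqrt{\frac12\log q}}=\frac{\sqrt2}{8}\sqrt{\log q}\to\infty .
\]
The logarithmic gain is collected twice, and the unit vectors lose their upper $\|\cdot\|_M$-estimate.

\subsection*{The repair with flat functionals}
Admit $\frac12\sum c_lg_l$ only if $\|g_{l+1}\|_\infty\le1/\max\operatorname{supp}g_l$ for all $l$. We test this on four kinds of vectors.

\emph{Unit vectors, upper bound.} Let $x=e_{n_1}+\dots+e_{n_k}$ with $n_1\ge k$. The first $g_l$ that meets $\operatorname{supp}x$ contributes at most $\frac12\varphi(k)$. All later $g_l$ have coordinates of modulus at most $1/n_1$, so together they contribute at most $\frac12k/n_1\le\frac12$.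

\emph{Flat vectors, upper bound.} Let $x=\sum_{j\le dq}u_{I_j}$, where $I_1<I_2<\cdots$ fall into $d$ successive groups of $q$ sets, those of the $l$-th group having size $m_l$ and union $K_l$. Take $g_l=u^*_{K_l}$; then $g_l(x)=\varphi(qm_l)/\varphi(m_l)\le\varphi(q)$. For $l\ge2$ the condition requires $\varphi(qm_l)/(qm_l)\le1/\min I_1$, which makes $m_l$ as large as we like once $\min I_1$ is large compared with $q$. Since $\varphi(qm)/\varphi(m)\to\sqrt q$ as $m\to\infty$, we then have $g_l(x)\le2\sqrt q$ for $l\ge2$: a flat functional collects no logarithm. Moreover $\sqrt q\,\varphi(d)\le\varphi(dq)$, because with $t=1/\varphi(dq)$ we have $dM(\sqrt q\,t)=dq\,t^2L(\sqrt q\,t)\le dq\,M(t)=1$. Altogether $|\frac12\sum c_lg_l(x)|\le\frac12\varphi(q)+\sqrt q\,\varphi(d)\le\frac32\varphi(dq)$.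

\emph{Sizes tending to infinity, lower bound.} If $|I_j|\to\infty$, then $\|u^*_{I_j}\|_\infty\to0$, so along a subsequence the functionals $u^*_{I_j}$ satisfy the condition, and the lower estimate $\frac12\|a\|_M$ holds.

\emph{Fixed size, lower bound.} If $|I_j|=m$ for all $j$, then $\|\sum a_ju_{I_j}\|_M\ge\|a\|_M/\varphi(m)$ by (O1). The estimate holds, with a constant that degenerates as $m\to\infty$. This is the non-uniformity that Remark~\ref{rem:twosided} demands.

The new functionals norm new vectors, which need lower estimates in turn, so the construction has to be iterated. For a composite functional $\frac12\sum c_lg_l$, ``flat'' will mean that the outermost coefficients $c_l$ are small.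

\section{Flat functionals}\label{sec:flat}

We return to a general $M\in\mathcal M_p$. The two estimates of the flat case above have the following general forms. The first improves Lemma~\ref{lem:blocks}(b) from $\|a\|_M$ to $\|a\|_p$ when $b$ is flat. How flat depends on the number $k$ of pieces, which is harmless: a spreading model lets us move $k$ vectors out by an amount that depends on $k$.

\begin{lemma}\label{lem:flat}
For each $k$ there is $\eta_k\in(0,1]$ such that, if $\|b\|_*\le1$, $\|b\|_\infty\le\eta_k$ and $F_1,\dots,F_k$ are disjoint, then $\sum_{j\le k}|a_j|\,\|b|_{F_j}\|_*\le4\|a\|_p$ for all $a\in\mathbb R^k$.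
\end{lemma}

\begin{proof}
By (M2) choose $\delta\in(0,1]$ such that for $0<v\le\delta$ we have $L(v/k)\le2L(v)$ if $p<\infty$, and $M(v/2)\le M(v)/k$ if $p=\infty$. Put $\eta_k=M(\delta)/k$. Let $a_j\ge0$ and $\|a\|_p=1$, so $a_j\le1$. Take $v_j$ supported in $F_j$ as in (O2), and let $v_j'$ be the restriction of $v_j$ to $\{i:|v_j(i)|\le\delta\}$. Since $\sum_iM(|v_j(i)|)\le1$, at most $1/M(\delta)$ coordinates are removed, each of modulus at most $1$. The flat functional $b$ hardly sees them: $|b(v_j-v_j')|\le\eta_k/M(\delta)=1/k$. Hence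
\[
\sum_ja_j\|b|_{F_j}\|_*\le b\Big(\sum_ja_jv_j'\Big)+\sum_j\frac{a_j}k\le\Big\|\sum_ja_jv_j'\Big\|_M+1 .
\]
Let $p<\infty$. If $a_j\ge1/k$ and $0<v\le\delta$, then $M(a_jv)=a_j^pv^pL(a_jv)\le a_j^pv^pL(v/k)\le2a_j^pM(v)$. Therefore
\[
\sum_{a_j\ge1/k}\ \sum_iM\big(\tfrac12a_j|v_j'(i)|\big)\le\frac12\sum_j2a_j^p\sum_iM(|v_j'(i)|)\le1,
\]
so $\|\sum_{a_j\ge1/k}a_jv_j'\|_M\le2$. The terms with $a_j<1/k$ have total norm at most $1$, and the bound is $2+1+1=4$. Let $p=\infty$. Then $\sum_{j,i}M(\frac12a_j|v_j'(i)|)\le\frac1k\sum_{j,i}M(|v_j'(i)|)\le1$, so $\|\sum a_jv_j'\|_M\le2$ and the bound is $3$.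
\end{proof}

The second estimate says that an outer $\|\cdot\|_M$-norm of inner $\ell_p$-norms does not exceed $\|\cdot\|_M$; it uses the monotonicity of $L$.

\begin{lemma}\label{lem:mixed}
If $J_1,J_2,\dots$ are disjoint, then $\big\|(\|a|_{J_l}\|_p)_l\big\|_M\le\|a\|_M$ for all $a\in c_{00}$.
\end{lemma}

\begin{proof}
Let $\|a\|_M=1$. It suffices to show that $\|a|_J\|_p\le1$ and $M(\|a|_J\|_p)\le\sum_{j\in J}M(|a_j|)$ for each $J$ with $a|_J\ne0$, and to sum over $J=J_l$. For $p=\infty$, $\|a|_J\|_p=|a_j|$ for some $j\in J$. For $p<\infty$, $L\ge1$ gives $\sum|a_j|^p\le\sum M(|a_j|)\le1$, and since $\|a|_J\|_p\ge|a_j|$ for $j\in J$,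
\[
M(\|a|_J\|_p)=\sum_{j\in J}|a_j|^pL(\|a|_J\|_p)\le\sum_{j\in J,\ a_j\ne0}|a_j|^pL(|a_j|)=\sum_{j\in J}M(|a_j|).\qedhere
\]
\end{proof}

\section{The space}\label{sec:space}

We define sets $W_m(s)\subset c_{00}$ for $m\ge0$ and $s\in\mathbb N$; here $m$ bounds the depth of a functional and $s$ measures its flatness. Let
\[
W_0(s)=\{b\in c_{00}:\|b\|_*\le1,\ \|b\|_\infty\le1/s\}.
\]
Suppose $W_m(s)$ is defined for all $s$. A sequence $g_1<\dots<g_d$ of nonzero elements of $W_m(1)$ is \emph{$m$-admissible} if
\[
g_{l+1}\in W_m(\max\operatorname{supp}g_l)\qquad(1\le l<d),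
\]
and $W_{m+1}(s)$ consists of $W_m(s)$ together with all $\frac12\sum_{l\le d}c_lg_l$ where $(g_l)_{l\le d}$ is $m$-admissible and $c=(c_1,\dots,c_d)\in W_0(s)$. Put $W(s)=\bigcup_mW_m(s)$ and $W=W(1)$, and call a sequence \emph{admissible} if it is $m$-admissible for some $m$. Since $W_m(s)$ grows with $m$, an $m$-admissible sequence is $m'$-admissible for $m'\ge m$. So every $f\in W_{m+1}(s)$ either lies in $W_0(s)$ or is \emph{composite}: $f=\frac12\sum c_lg_l$ with $(g_l)$ $m$-admissible and $c\in W_0(s)$.

\begin{lemma}\label{lem:W}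
Let $m\ge0$, $s\in\mathbb N$, $A\subset\mathbb N$.
\begin{enumerate}
\item[(a)] $W_m(s)\subset W_m(s')$ for $s'\le s$.
\item[(b)] If $f\in W_m(s)$, then $\|f\|_\infty\le1$, $f|_A\in W_m(s)$, and every vector obtained from $f$ by changing signs of coordinates lies in $W_m(s)$.
\item[(c)] If $(g_l)$ is $m$-admissible, then so is every subsequence, and so is the sequence of those $g_l|_A$ that are nonzero.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) holds because $s$ enters only through the conditions $\|b\|_\infty\le1/s$ and $\|c\|_\infty\le1/s$. For a given $m$, (c) follows from (a) and (b): if $l'<l$ are consecutive retained indices, then $g_l$ and $g_l|_A$ lie in $W_m(\max\operatorname{supp}g_{l-1})$, and $\max\operatorname{supp}g_{l-1}\ge\max\operatorname{supp}g_{l'}\ge\max\operatorname{supp}(g_{l'}|_A)$. We prove (b) by induction. For $m=0$ it is (O1). Let $f=\frac12\sum c_lg_l\in W_{m+1}(s)$ be composite. The $g_l$ have disjoint supports, so $\|f\|_\infty\le\frac12$. Changing signs in $f$ changes signs in the $g_l$ and preserves their supports, hence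 admissibility. Finally $f|_A=\frac12\sum c_lg_l|_A$, summed over the nonzero $g_l|_A$; these are $m$-admissible by (c), and deleting entries of $c$ keeps it in $W_0(s)$ by (O1). If all $g_l|_A$ vanish, then $f|_A=0\in W_0(s)$.
\end{proof}

For $x\in c_{00}$ let $\|x\|=\sup\{|f(x)|:f\in W\}$, and let $X$ be the completion of $c_{00}$. By (O2), $W_0(1)$ norms $\|\cdot\|_M$, so $\|x\|_M\le\|x\|$; by Lemma~\ref{lem:W}(b), $\|x\|\le\|x\|_1$, and $(e_i)$ is a normalized $1$-unconditional basis of $X$. If $(g_l)_{l\le d}$ is admissible, $c\in\mathbb R^d$, $F\subset\{1,\dots,d\}$ and $b,x\in c_{00}$, then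
\begin{equation}\label{eq:R1}
\Big|\frac12\sum_{l\in F}c_lg_l(x)\Big|\le\|c|_F\|_*\|x\|,\qquad|b(x)|\le\|b\|_*\|x\|.
\end{equation}
Indeed, if $c|_F\ne0$, then $c|_F/\|c|_F\|_*\in W_0(1)$, so the corresponding composite functional is in $W$; and $|b(x)|\le\|b\|_*\|x\|_M$.

\section{The upper estimate}\label{sec:upper}

Say that $h\in c_{00}$ \emph{meets} $x$ if their supports intersect.

\begin{lemma}\label{lem:crossing}
If $h_1<h_2<\cdots$ and $x_1<\dots<x_k$, then at most $k-1$ of the $h_r$ meet two or more of the $x_j$.
\end{lemma}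

\begin{proof}
For such $r$ let $j_-(r)<j_+(r)$ be the least and the largest $j$ such that $h_r$ meets $x_j$. If $r<r'$ are both such, a point of $\operatorname{supp}x_{j_-(r')}$ exceeds a point of $\operatorname{supp}x_{j_+(r)}$, so $j_-(r')\ge j_+(r)>j_-(r)$. Thus $j_-$ is injective with values in $\{1,\dots,k-1\}$.
\end{proof}

\begin{proposition}\label{prop:upper}
Let $T_k\ge\max(k^2,1/\eta_k)$ be an integer. If $x_1<\dots<x_k$ in $c_{00}$, $\|x_j\|\le1$ for all $j$, and $\min\operatorname{supp}x_1\ge T_k$, then $\|\sum a_jx_j\|\le11\|a\|_M$ for all $a\in\mathbb R^k$.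
\end{proposition}

Consider a composite functional $\frac12\sum c_lg_l$. The $g_l$ that meet only one $x_j$ are handled by Lemma~\ref{lem:blocks}. The danger, seen in the naive repair, comes from the $g_l$ that meet several. The first of these need not be flat; it is absorbed by induction thanks to the factor $\frac12$. The others are flat, and we open them up one more level (Figure~\ref{fig:supports}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \a/\b/\n in {0/2.6/1,3/5.6/2,6/8.6/3,9/11.6/4}
 {\draw[very thick] (\a,0)--(\b,0) node[midway,below]{$x_{\n}$};}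
\foreach \a/\b/\n in {0/1.2/1,4.1/4.7/3,10.4/11.6/6}
 {\draw[thick] (\a,1.5)--(\b,1.5) node[midway,above]{$g_{\n}$};}
\foreach \a/\b/\n in {1.6/3.8/2,5/7.2/4,7.6/10/5}
 {\draw[thick,double] (\a,1.5)--(\b,1.5) node[midway,above]{$g_{\n}$};}
\foreach \a/\b in {5/5.3,6.5/7.2,7.6/8.1,9.5/10}
 {\draw[thick] (\a,0.75)--(\b,0.75);}
\foreach \a/\b in {5.45/6.3,8.3/9.3}
 {\draw[thick,double] (\a,0.75)--(\b,0.75);}
\foreach \a in {2.8,5.8,8.8} {\draw[dotted] (\a,-0.3)--(\a,1.9);}
\node[left] at (4.9,0.75) {$h^l_r$};
\end{tikzpicture}
\caption{Ranges of the supports of blocks $x_1<\dots<x_4$ (bottom), of the functionals $g_l$ in $f=\frac12\sum c_lg_l$ (top), and of the functionals $h^l_r$ that make up $g_4$ and $g_5$ (middle). Double lines mark the functionals that meet two blocks. Among $g_2,g_4,g_5$, neighbors may meet a common block, but $g_2$ and $g_5$ do not.}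
\label{fig:supports}
\end{figure}

\begin{proof}
Fix $a$, and put $x=\sum a_jx_j$ and $U=\bigcup_j\operatorname{supp}x_j$. We show by induction on $m$ that $|f(x)|\le11\|a\|_M$ for all $f\in W_m(1)$. For $m=0$, \eqref{eq:R1} and Lemma~\ref{lem:blocks}(b) give $|f(x)|\le\sum|a_j|\,\|f|_{\operatorname{supp}x_j}\|_*\le\|a\|_M$.

Let $f=\frac12\sum c_lg_l\in W_{m+1}(1)$ be composite. Replacing $f$ by $f|_U$ does not change $f(x)$, so by Lemma~\ref{lem:W}(c) we may assume that $(g_l)$ is $m$-admissible with all supports in $U$. Let $J_l\ne\emptyset$ be the set of $j$ such that $g_l$ meets $x_j$, and $G=\{l:|J_l|\ge2\}$.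

\emph{Part 1: $l\notin G$.} With $F_j=\{l:J_l=\{j\}\}$, \eqref{eq:R1} and Lemma~\ref{lem:blocks}(b) give
\[
\Big|\frac12\sum_{l\notin G}c_lg_l(x)\Big|=\Big|\sum_ja_j\cdot\frac12\sum_{l\in F_j}c_lg_l(x_j)\Big|\le\sum_j|a_j|\,\|c|_{F_j}\|_*\le\|a\|_M .
\]

\emph{Part 2: $l_0=\min G$}, if $G\ne\emptyset$. Since $g_{l_0}\in W_m(1)$ and $|c_{l_0}|\le1$, the induction hypothesis gives $\frac12|c_{l_0}g_{l_0}(x)|\le\frac{11}2\|a\|_M$.

\emph{Part 3: $l\in G'=G\setminus\{l_0\}$.} Here $l\ge2$ and $\max\operatorname{supp}g_{l-1}\ge\min U\ge T_k$, so $g_l\in W(T_k)$. Write $g_l=\theta_l\sum_rc^l_rh^l_r$, where either $g_l$ is composite, $\theta_l=\frac12$ and $(h^l_r)_r$ is admissible, or $g_l\in W_0(T_k)$, $\theta_l=1$, $h^l_r=e_r$ and $c^l=g_l$. In both cases $h^l_r\in W$, $\|c^l\|_*\le1$ and $\|c^l\|_\infty\le1/T_k\le\eta_k$. We keep only the $r$ with $c^l_r\ne0$, so that $\operatorname{supp}h^l_r\subset\operatorname{supp}g_l\subset U$. Split $g_l(x)=A_l+B_l$, where $A_l$ collects the $h^l_r$ that meet exactly one $x_j$ and $B_l$ collects those that meet two or more.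

For $j\in J_l$ let $F^l_j$ be the set of $r$ such that $h^l_r$ meets $x_j$ only. By the first or the second inequality in \eqref{eq:R1}, according to the case, and by Lemma~\ref{lem:flat} applied to $a|_{J_l}$,
\[
|A_l|\le\sum_{j\in J_l}|a_j|\,\|c^l|_{F^l_j}\|_*\le4\|a|_{J_l}\|_p .
\]
To sum over $l$ we need disjoint sets $J_l$. If $l<l'<l''$ are in $G$, then $J_l\cap J_{l''}=\emptyset$: if $j$ were in both, $\operatorname{supp}g_{l'}\subset U$ would lie between two points of $\operatorname{supp}x_j$, forcing $J_{l'}=\{j\}$. So if the elements of $G'$, in increasing order, are assigned alternately to two classes, the $J_l$ are pairwise disjoint within each class. By Lemma~\ref{lem:mixed}, in each class $\sum|c_l|\,\|a|_{J_l}\|_p\le\|c\|_*\|a\|_M\le\|a\|_M$. Hence $\frac12\sum_{l\in G'}|c_lA_l|\le\frac12\cdot4\cdot2\,\|a\|_M=4\|a\|_M$.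

The functionals $h^l_r$, over all $l\in G'$ and all retained $r$, form one successive family, because $\operatorname{supp}h^l_r\subset\operatorname{supp}g_l$. By Lemma~\ref{lem:crossing}, at most $k-1$ of them enter the terms $B_l$. For each, $|h^l_r(x)|\le\|x\|\le k\|a\|_\infty$ and $|c_l\theta_lc^l_r|\le1/T_k$. Hence $\frac12\sum_{l\in G'}|c_lB_l|\le\frac{k^2}{2T_k}\|a\|_\infty\le\frac12\|a\|_M$.

Adding up, $|f(x)|\le(1+\frac{11}2+4+\frac12)\|a\|_M=11\|a\|_M$.
\end{proof}

\section{The lower estimate}\label{sec:lower}

\begin{proposition}\label{prop:lower}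
Every normalized block sequence $(x_j)$ in $X$ has a subsequence $(x_{j_i})$ such that, for some $\delta>0$, $\|\sum a_ix_{j_i}\|\ge\delta\|a\|_M$ for all $a\in c_{00}$.
\end{proposition}

The two cases of the proof are the two lower bounds of Section~\ref{sec:model}. Either arbitrarily flat functionals see the sequence, and then they can be chained into an admissible family; or they do not, and then we show that the vectors have large coordinates.

\begin{proof}
\emph{Case 1: there is $\varepsilon>0$ such that for every $s$ there are infinitely many $j$ with $|f(x_j)|>\varepsilon$ for some $f\in W(s)$.} Choose inductively $j_1<j_2<\cdots$ and $f_1\in W$, $f_{i+1}\in W(\max\operatorname{supp}x_{j_i})$ with $|f_i(x_{j_i})|>\varepsilon$. By Lemma~\ref{lem:W}(b) we may assume $\operatorname{supp}f_i\subset\operatorname{supp}x_{j_i}$ and $f_i(x_{j_i})>\varepsilon$, and by Lemma~\ref{lem:W}(a) every initial segment $f_1<\dots<f_d$ is admissible. Given $a=(a_1,\dots,a_d)$, take $c$ as in (O2). Then $\frac12\sum c_if_i\in W$, and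
\[
\Big\|\sum a_ix_{j_i}\Big\|\ge\frac12\sum c_ia_if_i(x_{j_i})\ge\frac\varepsilon2\sum c_ia_i=\frac\varepsilon2\|a\|_M .
\]

\emph{Case 2: for every $\varepsilon>0$ there are $s(\varepsilon)$ and $j(\varepsilon)$ such that $|f(x_j)|\le\varepsilon$ for all $j\ge j(\varepsilon)$ and $f\in W(s(\varepsilon))$.} Let $s=s(\frac18)$. For $c$ with $\|c\|_*\le1$ let $D(c)=\{l:|c_l|>1/s\}$, so that $c|_{\mathbb N\setminus D(c)}\in W_0(s)$. If $n=|D(c)|\ge1$, then (O1) and (O4) give $1\ge\|c\|_*\ge\frac1s\cdot\frac n{\varphi(n)}$. Since $n/\varphi(n)\to\infty$ by Lemma~\ref{lem:growth}, there is $R\ge1$, depending only on $s$, with $|D(c)|\le R$. Put $\varepsilon'=\frac1{8R}$ and fix $j\ge j_0:=\max(j(\frac18),j(\varepsilon'),s(\varepsilon'))$.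

We claim that no composite functional norms $x_j$. Let $f=\frac12\sum c_lg_l\in W$ be composite and $D=D(c)$. Restricting to $\operatorname{supp}x_j$, we may assume that all $g_l$ are supported there. The part $\frac12\sum_{l\notin D}c_lg_l$ lies in $W(s)$, so it contributes at most $\frac18$. For $l\ge2$ we have $\max\operatorname{supp}g_{l-1}\ge\min\operatorname{supp}x_j\ge j\ge s(\varepsilon')$, so $g_l\in W(s(\varepsilon'))$ and $|g_l(x_j)|\le\varepsilon'$; the indices $l\in D$ with $l\ge2$ contribute at most $\frac12R\varepsilon'=\frac1{16}$. The index $l=1$ contributes at most $\frac12$. Thus $|f(x_j)|\le\frac18+\frac1{16}+\frac12<\frac34$.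

Since $\|x_j\|=1$, there is $b\in W_0(1)$ with $|b(x_j)|\ge\frac34$. With $D=D(b)$ we have $|b|_{\mathbb N\setminus D}(x_j)|\le\frac18$, hence $\frac58\le|b|_D(x_j)|\le R\|x_j\|_\infty$. So $\|x_j\|_\infty\ge\delta:=\frac5{8R}$ for all $j\ge j_0$. Keeping one largest coordinate of each block and using (O1), we get $\|\sum_ia_ix_{j_0+i}\|\ge\|\sum_ia_ix_{j_0+i}\|_M\ge\delta\|a\|_M$.
\end{proof}

\section{Reflexivity and the spreading models}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{The basis is shrinking.} Otherwise there are $\phi\in X^*$ and $\varepsilon>0$ such that $\phi$ has norm greater than $\varepsilon$ on the span of $(e_i)_{i>n}$ for every $n$, and hence a normalized block sequence with $\phi(x_j)\ge\varepsilon$. Applying Proposition~\ref{prop:upper} to $x_{T_k+1},\dots,x_{T_k+k}$ gives $k\varepsilon\le11\|\phi\|\varphi(k)$ for all $k$, contradicting $\varphi(k)/k\to0$.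

\emph{The basis is boundedly complete.} Otherwise some series $\sum a_ie_i$ has partial sums bounded by $1$ and is not Cauchy. Then there are $\varepsilon>0$ and intervals $I_1<I_2<\cdots$ such that $y_j=\sum_{i\in I_j}a_ie_i$ has $\|y_j\|\ge\varepsilon$. By $1$-unconditionality, $\|\sum_{j\in F}y_j/\|y_j\|\,\|\le1/\varepsilon$ for every finite set $F$. But Proposition~\ref{prop:lower} gives such sums of $n$ terms with norm at least $\delta\varphi(n)\to\infty$. By James' theorem $X$ is reflexive.

\emph{Spreading models.} Let $(y_n)$ be normalized and weakly null, generating $N$. Subsequences also generate $N$, so by the gliding hump and Proposition~\ref{prop:lower} we may assume that $\|y_n-x_n\|\to0$ for a normalized block sequence $(x_n)$ with $\|\sum a_ix_i\|\ge\delta\|a\|_M$ for all $a$. Fix $a=(a_1,\dots,a_k)$. For $T_k\le n_1<\dots<n_k$, the symmetry of $\|\cdot\|_M$ and Proposition~\ref{prop:upper} give $\delta\|a\|_M\le\|\sum a_ix_{n_i}\|\le11\|a\|_M$. Given $\varepsilon>0$, replacing $x_{n_i}$ by $y_{n_i}$ changes the norm by at most $\varepsilon$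 when $n_1$ is large. By the interval principle,
\begin{equation}\label{eq:final}
\delta\|a\|_M\le N(a)\le11\|a\|_M .
\end{equation}

\emph{Subspaces.} An infinite-dimensional subspace $Y$ is reflexive. Its unit ball contains a $\frac12$-separated sequence (Riesz's lemma), which has a weakly convergent subsequence $(w_n)$, and $(w_{2n}-w_{2n+1})/\|w_{2n}-w_{2n+1}\|$ is normalized and weakly null. So $SP_w(Y)$ is nonempty, and every spreading model of $Y$ is one of $X$; hence $\operatorname{card}SP_w(Y)=1$. The last assertion is Lemma~\ref{lem:growth}.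
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:B}(3)]
Let $p\in(1,\infty]$, take $M\in\mathcal M_p$ from Example~\ref{ex:class}, and let $X$ be the space of Theorem~\ref{thm:A}. By \eqref{eq:final}, $\delta\varphi(n)\le\lambda(n)\le11\varphi(n)$, so $\log\lambda(n)/\log n$ and $\log\varphi(n)/\log n$ have the same limit, which is $1/p$ by Lemma~\ref{lem:growth}.
\end{proof}

The hypothesis $p>1$ entered through $\varphi(n)/n\to0$, in the bound on $|D(c)|$ and in the shrinking property; by Theorem~\ref{thm:B}(3) there is no counterexample with exponent $1$.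

\begin{remark}\label{rem:nonuniform}
In \eqref{eq:final} the upper constant $11$ is the same for all spreading models, in accordance with Theorem~\ref{thm:B}(1). By the known result, $\delta$ cannot be the same for all of them, and explicit witnesses are easy to give. The shrinking basis $(e_n)$ is weakly null, and a subsequence has a joint limit $N$ with $\|\cdot\|_M\le N\le11\|\cdot\|_M$. As in Section~\ref{sec:positive}, $N_m(b)=N(b\otimes\mathbf 1_{\{1,\dots,m\}})/N(\mathbf 1_{\{1,\dots,m\}})$ is a spreading model of $X$, and $N_m(e_1+\dots+e_k)\le11\varphi(km)/\varphi(m)$. Fix $k$, and let $m$ be so large that $t=1/\varphi(m)$ satisfies $L(k^{-1/p}t)\le2L(t)$ if $p<\infty$, and $M(t/2)\le M(t)/k$ if $p=\infty$. In both cases $M(\frac12k^{-1/p}t)\le M(t)/k=1/(km)$, so $\varphi(km)\le2k^{1/p}\varphi(m)$. Any $\delta$ that works for $N_m$ therefore satisfies $\delta\le22\,k^{1/p}/\varphi(k)$, which tends to $0$ as $k\to\infty$ by Lemma~\ref{lem:growth}.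
\end{remark}

\begin{thebibliography}{9}

\bibitem{BL}
Beauzamy and Laprest\'e, \emph{Mod\`eles \'etal\'es des espaces de Banach}.

\bibitem{notes}
\emph{Infinite Combinatorics and Applications to Banach Space Theory},
\texttt{http://www.math.tamu.edu/\textasciitilde{}thomas.schlumprecht/class\_fall06.pdf}.

\end{thebibliography}
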